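
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}

\title{Complete antilocality of convolution operators\\ with semirational symbols}


\begin{abstract}
Let $\mathcal K$ be the Fourier multiplier on $L^2(\mathbb R)$ with symbol
$K(\xi)=\operatorname{sgn}\xi\cdot\frac{\xi-i}{\xi-2i}$. We prove that if $T\in L^2(\mathbb R)$ and $\mathcal K(T)$ both vanish almost everywhere on a set of positive Lebesgue measure, then $T=0$; no smoothness of $T$ is assumed. The vanishing conditions are turned into an inequality $|\bar\partial W|\le C|W|$ for a function $W$ on a strip above the real line with zero boundary values on the set, and the similarity principle reduces this to Privalov's uniqueness theorem. The same method shows that for a symbol equal to a rational function $r_+$ on $(0,\infty)$ and to a rational function $r_-$ on $(-\infty,0)$ the corresponding uniqueness property holds if and only if $r_+\not\equiv r_-$.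
\end{abstract}

\section{The question and the results}

We use the Fourier transform $\hat T(\xi)=\int e^{-ix\xi}T(x)\,dx$ and write $|E|$ for the Lebesgue measure of $E\subset\mathbb R$. A measurable function $K$ on $\mathbb R$, finite almost everywhere, defines a convolution operator $\mathcal K$ by
\[
\widehat{\mathcal K(T)}=K\hat T,\qquad \operatorname{dom}\mathcal K=\{T\in L^2(\mathbb R):K\hat T\in L^2(\mathbb R)\}.
\]
The operator is called \emph{completely antilocal} if for every measurable $E\subset\mathbb R$ with $|E|>0$ and every $T\in\operatorname{dom}\mathcal K$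
\begin{equation}\label{antilocal}
T=\mathcal K(T)=0\ \text{ a.e.\ on }E\quad\Longrightarrow\quad T=0 .
\end{equation}
This is the opposite of locality. If $K$ is a polynomial, $\mathcal K$ is a differential operator, and $\mathcal K(T)$ vanishes on any open set on which $T$ does. If $K=N/d$ is a quotient of polynomials, \eqref{antilocal} still fails: for $0\ne\eta\in C_c^\infty(\mathbb R)$ and $D=-i\,d/dx$, the functions $T=d(D)\eta$ and $\mathcal K(T)=N(D)\eta$ both vanish off the support of $\eta$, and $T\ne0$.

The model of a completely antilocal operator is the multiplier with symbol $\operatorname{sgn}\xi$, a constant multiple of the Hilbert transform. Here the proof takes two lines. If $T=\mathcal K(T)=0$ a.e.\ on $E$, then $T+\mathcal K(T)$ has Fourier transform $2\cdot1_{(0,\infty)}\hat T$, so it is the boundary function of an element of the Hardy space $H^2$ of the upper half-plane. It vanishes on a set of positive measure, hence it is $0$. In the same way $T-\mathcal K(T)=0$, and so $T=0$.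

What happens if this symbol is multiplied by a rational function? For
\begin{equation}\label{K12}
K(\xi)=\operatorname{sgn}\xi\cdot\frac{\xi-i}{\xi-2i}=\operatorname{sgn}\xi\cdot\Big(1+\frac{i}{\xi-2i}\Big)
\end{equation}
the operator is the previous one plus a smoothing term, so one would guess that the answer is the same. But the two-line proof collapses, since in general $T\pm\mathcal K(T)$ is no longer in a Hardy space, and zeros on a set $E$, possibly without interior points, are not stable under perturbation. Whether \eqref{antilocal} holds for the symbol \eqref{K12} without supplementary conditions is asked in \cite{source}; the implication was known under the additional assumption that $T$ lies in the Sobolev space $W_2^1(\mathbb R)$. We show that the answer is yes.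

\begin{theorem}\label{thm:main}
Let $\alpha\ne\beta$ be real, $\beta\ne0$, and
$K(\xi)=\operatorname{sgn}\xi\,\dfrac{\xi-i\alpha}{\xi-i\beta}$. If $T\in L^2(\mathbb R)$, $E\subset\mathbb R$ is measurable with $|E|>0$, and $T=\mathcal K(T)=0$ a.e.\ on $E$, then $T=0$.
\end{theorem}

The question is the case $\alpha=1$, $\beta=2$. (The excluded case $\alpha=\beta$ is the symbol $\operatorname{sgn}\xi$; the condition $\beta\ne0$ makes $K$ bounded, so that $\operatorname{dom}\mathcal K=L^2(\mathbb R)$.) The normalization of the Fourier transform does not matter: in our convention, \eqref{K12} read with the kernel $e^{-2\pi ix\xi}$ has $(\alpha,\beta)=(2\pi,4\pi)$, and read with the kernel $e^{ix\xi}$ it has $(\alpha,\beta)=(-1,-2)$ and the opposite sign.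

The method needs neither the symmetry of this symbol nor its low degree. Call $K$ \emph{semirational} if there are rational functions $r_\pm$ with complex coefficients such that $K=r_+$ on $(0,\infty)$ and $K=r_-$ on $(-\infty,0)$. Poles on the real line are allowed, and $K$ may be unbounded.

\begin{theorem}\label{thm:class}
Let $K$ be semirational. Then $\mathcal K$ is completely antilocal, that is, \eqref{antilocal} holds for all measurable $E$ with $|E|>0$ and all $T\in\operatorname{dom}\mathcal K$, if and only if $r_+\not\equiv r_-$.
\end{theorem}

So within this class complete antilocality fails only for the obvious reason given above. Among the symbols covered are $1_{(0,\infty)}$, $|\xi|$ and $1/(1+|\xi|)$.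

Theorem~\ref{thm:class} contains Theorem~\ref{thm:main}. We nevertheless prove Theorem~\ref{thm:main} first and separately, since in that case the idea is visible in a short scalar computation. Section~\ref{sec:tools} contains the tools. Section~\ref{sec:system} restates the question as a system of differential equations on $E$, and shows that this system is easy to handle when $E$ is an interval or $T$ is smooth, and what goes wrong otherwise. Section~\ref{sec:proof1} proves Theorem~\ref{thm:main}, and Section~\ref{sec:proof2} proves Theorem~\ref{thm:class}.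

\section{Tools}\label{sec:tools}

Let $\mathbb C_\pm=\{z=x+iy:\pm y>0\}$, $\partial=\partial_z=\frac12(\partial_x-i\partial_y)$, $\bar\partial=\partial_{\bar z}=\frac12(\partial_x+i\partial_y)$. A function on a domain in $\mathbb C_+$ has \emph{nontangential limit} $c$ at $t\in\mathbb R$ if it tends to $c$ as $z\to t$ inside each cone $\{|x-t|<My\}$, $M>0$; in $\mathbb C_-$ the definition is reflected.

\paragraph{Hardy spaces.} If $\hat g\in L^2(\mathbb R)$ vanishes on $(-\infty,0)$, then $g(z)=\frac1{2\pi}\int_0^\infty e^{iz\xi}\hat g(\xi)\,d\xi$ is holomorphic in $\mathbb C_+$ and has nontangential limits $g(x)$ a.e.\ on $\mathbb R$. The functions obtained in this way form $H^2(\mathbb C_+)$. If $\xi^j\hat g\in L^2$, then the $j$th complex derivative $g^{(j)}$ is also in $H^2(\mathbb C_+)$, and its boundary function is the $j$th distributional derivative of $g$ on $\mathbb R$. The space $H^2(\mathbb C_-)$ is obtained in the same way from $\hat g$ vanishing on $(0,\infty)$.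

\paragraph{Two facts on the line.}
(F) \emph{If $g\in W_2^1(\mathbb R)$ and $g=0$ a.e.\ on $E$, then $g'=0$ a.e.\ on $E$.} Indeed, the continuous representative of $g$ is differentiable a.e.\ with derivative $g'$, and almost every point of $E$ is a zero of it. All but countably many of its zeros are limits of other zeros, and at such a zero the derivative, if it exists, is $0$.

(X) \emph{If $g\in L^2(\mathbb R)$ and $p(d/dx)g=0$ for a polynomial $p\not\equiv0$, then $g=0$.} Indeed, $p(i\xi)\hat g(\xi)=0$ a.e., and $p(i\xi)$ has finitely many zeros.

\paragraph{Privalov's uniqueness theorem.} \emph{A holomorphic function in the unit disc with nontangential limit $0$ on a boundary set of positive measure vanishes identically} \cite[Ch.~6]{Pommerenke}. We use it for a half-disc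
$\Omega=\{|z-x_0|<\rho,\ y>0\}$ and sets of positive measure on its diameter. To transfer it, let $x_0=0$, $\rho=1$. The map $z\mapsto\frac{1+z}{1-z}$ takes $\Omega$ onto the open first quadrant, so $\sigma(z)=\big(\frac{1+z}{1-z}\big)^2$ maps $\Omega$ conformally onto $\mathbb C_+$, and $\psi=(\sigma-i)/(\sigma+i)$ maps it onto the disc. On the open diameter $\sigma$ is positive and $\sigma'(z)=4(1+z)/(1-z)^3\ne0$, so $\psi$ is holomorphic across the diameter with $\psi'\ne0$ there. Hence $\psi$ preserves positivity of measure and nontangential approach at each point of the open diameter. Applying this to a half-disc whose diameter meets the given set in positive measure, we see by the identity theorem that a holomorphic function in $\mathbb C_+$ with nontangential limit $0$ a.e.\ on a set of positive measure also vanishes identically.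

\paragraph{The similarity principle.} A solution of $|\bar\partial V|\le C|V|$ is, on small domains, a holomorphic function multiplied by an invertible factor that is bounded together with its inverse. For scalar $V$ one writes $\bar\partial V=NV$ with $N$ bounded, solves $\bar\partial g=N$ by a Cauchy transform, and finds that $e^{-g}V$ is holomorphic. For vectors the exponential is replaced by a matrix solution of $\bar\partial S=NS$, which exists and is close to the identity on a small half-disc. Since the factor is bounded up to the boundary, zero boundary values pass from $V$ to the holomorphic function.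

\begin{lemma}\label{lem:sim}
Let $V\in C^1(\{0<y<h\};\mathbb C^n)$ satisfy $|\bar\partial V|\le C|V|$, and let $V$ have nontangential limit $0$ at almost every point of a measurable set $E\subset\mathbb R$ with $|E|>0$. Then $V\equiv0$ in some half-disc $\Omega=\{|z-x_0|<\rho,\ y>0\}$.
\end{lemma}

\begin{proof}
Let $x_0$ be a density point of $E$ and choose $0<\rho<h$ with $4C\rho\le\frac14$. Put $N=(\bar\partial V)V^*/|V|^2$ where $V\ne0$ and $N=0$ where $V=0$; here $V^*$ is the conjugate transpose. Then $N$ is a measurable matrix function with operator norm at most $C$. Moreover, $\bar\partial V=NV$ everywhere, since the hypothesis gives $\bar\partial V=0$ where $V=0$.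

For bounded measurable matrix functions $S$ on $\Omega$, normed by the essential supremum of the operator norm, let
\[
(\mathcal TS)(z)=\frac1\pi\int_\Omega\frac{N(\zeta)S(\zeta)}{z-\zeta}\,dA(\zeta).
\]
For $z\in\Omega$ we have $\Omega\subset\{|\zeta-z|<2\rho\}$, so $\frac1\pi\int_\Omega|z-\zeta|^{-1}dA(\zeta)\le4\rho$ and $\|\mathcal T\|\le4C\rho\le\frac14$. Therefore $S=I+\mathcal TS$ has a solution with $\|S\|\le\frac43$, given by the Neumann series, and $\|S-I\|\le\frac13$.

Recall that the Cauchy transform $\frac1\pi\int q(\zeta)(z-\zeta)^{-1}dA(\zeta)$ of a bounded, compactly supported function $q$ is continuous, lies in $W^{1,p}_{loc}$ for all $p<\infty$, and has $\bar\partial$-derivative $q$ in the sense of distributions. Hence $S=I+\mathcal TS$ is continuous, lies in $W^{1,p}_{loc}(\Omega)$, and $\bar\partial S=NS$. Since $\|S-I\|\le\frac13$, the inverse $S^{-1}$ exists at every point of $\Omega$ and is bounded by $\frac32$. By Cramer's rule $S^{-1}$ has the same regularity as $S$, and differentiating $SS^{-1}=I$ gives $\bar\partial(S^{-1})=-S^{-1}N$. Let $F=S^{-1}V$. Then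
\[
\bar\partial F=-S^{-1}NV+S^{-1}NV=0
\]
in the sense of distributions, so $F$ is holomorphic in $\Omega$ by Weyl's lemma. As $S^{-1}$ is bounded, $F$ has nontangential limit $0$ a.e.\ on $E\cap(x_0-\rho,x_0+\rho)$, which has positive measure because $x_0$ is a density point. By Privalov's theorem, applied to each component, $F\equiv0$, and so $V=SF\equiv0$ in $\Omega$.
\end{proof}

\section{A system of differential equations on $E$}\label{sec:system}

Let $K$, $T$, $E$ be as in Theorem~\ref{thm:main}.

\paragraph{Reduction to real $T$.} Since $\alpha,\beta$ are real, $\overline{K(-\xi)}=-K(\xi)$. Together with $\widehat{\overline T}(\xi)=\overline{\hat T(-\xi)}$ this gives $\mathcal K(\overline T)=-\overline{\mathcal K(T)}$. So $\overline T$, and therefore $\operatorname{Re}T$ and $\operatorname{Im}T$, satisfy the same hypotheses. From now on $T$ is real.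

\paragraph{Clearing the denominator.} Note that $i\xi+\beta=i(\xi-i\beta)$. Let $P$ be given by $\hat P=\hat T/(i\xi+\beta)$; this is possible since $\beta\ne0$. Then $P\in W_2^1(\mathbb R)$, $P'+\beta P=T$, and $P$ is real because $\overline{\hat P(-\xi)}=\hat P(\xi)$. Let
\[
\hat f=2\cdot1_{(0,\infty)}\hat P .
\]
Then $f$ and $f'$ belong to $H^2(\mathbb C_+)$. On $\mathbb R$ write $f=u+iv$ with $u,v\in W_2^1(\mathbb R)$ real; the boundary function of $f'$ is $u'+iv'$. The Fourier transform of $f+\overline f$ is $\hat f(\xi)+\overline{\hat f(-\xi)}=2\hat P(\xi)$, so $u=P$. Consequently $iv=f-P$ has Fourier transform $(2\cdot1_{(0,\infty)}-1)\hat P=\operatorname{sgn}\xi\,\hat P$. Since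
\[
K\hat T=\operatorname{sgn}\xi\,\frac{\xi-i\alpha}{\xi-i\beta}\,(i\xi+\beta)\hat P=\operatorname{sgn}\xi\,(i\xi+\alpha)\hat P,
\]
we obtain
\begin{equation}\label{TKT}
T=u'+\beta u,\qquad \mathcal K(T)=i(v'+\alpha v)\qquad\text{on }\mathbb R .
\end{equation}
The hypotheses of Theorem~\ref{thm:main} now read
\begin{equation}\label{sys}
u'+\beta u=0,\qquad v'+\alpha v=0\qquad\text{a.e.\ on }E,
\end{equation}
and it suffices to show $f=0$, since then $P=u=0$ and $T=P'+\beta P=0$.

Written for $f$, system \eqref{sys} is the single equation
\[
f'+\tfrac{\alpha+\beta}2\,f+\tfrac{\beta-\alpha}2\,\overline f=0\qquad\text{a.e.\ on }E .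
\]
If $\alpha$ were equal to $\beta$, the left side would be in $H^2(\mathbb C_+)$, Privalov's theorem would give $f'+\beta f=0$ in $\mathbb C_+$, and $f=0$ would follow by (X). For $\alpha\ne\beta$ the term with $\overline f$ takes us out of the Hardy space.

\paragraph{Two easy cases.}
Suppose first that $E$ is an interval. Then \eqref{sys} can be solved: $u=Ae^{-\beta x}$ and $v=Be^{-\alpha x}$ on $E$ with real constants $A,B$. So $f(z)-Ae^{-\beta z}-iBe^{-\alpha z}$ is holomorphic in $\mathbb C_+$ and has nontangential limit $0$ a.e.\ on $E$. By Privalov's theorem it vanishes, so $u=Ae^{-\beta x}$ and $v=Be^{-\alpha x}$ on all of $\mathbb R$. Both are in $L^2(\mathbb R)$, and (X) gives $u=v=0$.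

Now suppose that $E$ is arbitrary but $T\in W_2^1(\mathbb R)$. Then $\mathcal K(T)\in W_2^1(\mathbb R)$ since $K$ is bounded, and $f''\in H^2(\mathbb C_+)$ since $\xi\hat T\in L^2$. By (F), $T'$ and $\mathcal K(T)'$ also vanish a.e.\ on $E$, so by \eqref{TKT}
\[
f''+(\alpha+\beta)f'+\alpha\beta f=\Big(\frac d{dx}+\alpha\Big)T+\Big(\frac d{dx}+\beta\Big)\mathcal K(T)=0\qquad\text{a.e.\ on }E .
\]
The left side is in $H^2(\mathbb C_+)$ and vanishes identically by Privalov's theorem; then $f=0$ by (X).

\paragraph{The difficulty.} For a general $T\in L^2$ equations \eqref{sys} cannot be differentiated. For a general $E$ they cannot be integrated either: they say that $e^{\beta x}u$ and $e^{\alpha x}v$ have derivative $0$ a.e.\ on $E$, and if $E$ has no interior points, this alone need not make them constant on $E$. (If $E$ is closed and nowhere dense, the strictly increasing function $\int_0^x1_{\mathbb R\setminus E}$ has derivative $0$ a.e.\ on $E$.) We have to use that $u$ and $v$ come from a holomorphic function. The idea is to extend the two would-be constants $e^{\beta x}u$ and $e^{\alpha x}v$ from $E$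 to holomorphic functions in $\mathbb C_+$.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof1}

We keep the notation of Section~\ref{sec:system}.

\paragraph{Step 1. Holomorphic extensions of the would-be constants.} A.e.\ on $E$ we have, by \eqref{sys},
\[
f=u+iv,\qquad -f'=\beta u+i\alpha v .
\]
As $\alpha\ne\beta$, we can solve for $u$ and $v$: they coincide a.e.\ on $E$ with linear combinations of $f$ and $f'$, which are holomorphic. Accordingly, define in $\mathbb C_+$
\[
a=\frac{f'+\alpha f}{\alpha-\beta},\qquad b=\frac{f'+\beta f}{i(\beta-\alpha)} .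
\]
Then
\begin{equation}\label{ab}
a+ib=f,\qquad \beta a+i\alpha b=-f'\qquad\text{in }\mathbb C_+,
\end{equation}
and the boundary values are $a=u$ and $b=v$ a.e.\ on $E$. In particular, \emph{$a$ and $b$ are real a.e.\ on $E$}; this is all that we shall use of \eqref{sys}.

From \eqref{ab}, $a'+ib'=f'=-\beta a-i\alpha b$, that is, $(a'+\beta a)+i(b'+\alpha b)=0$. In terms of
\[
A=e^{\beta z}a,\qquad B=e^{\alpha z}b,\qquad \gamma=\beta-\alpha,\qquad\varphi(z)=e^{\gamma z},
\]
this becomes
\begin{equation}\label{AB}
A'=-i\varphi B'\qquad\text{in }\mathbb C_+,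
\end{equation}
and $A,B$ have real nontangential limits a.e.\ on $E$, because $\alpha,\beta$ are real. We want to show that $A$ and $B$ are constant.

\paragraph{Step 2. A single function.} Let $X=\operatorname{Im}A$ and $Y=\operatorname{Im}B$. These are real harmonic functions with nontangential limit $0$ a.e.\ on $E$. A single harmonic function with this property need not vanish (consider $\operatorname{Im}z$), so the coupling \eqref{AB} must be used. Since $\partial X=A'/(2i)$ and $\partial Y=B'/(2i)$, it gives $\partial X=-i\varphi\,\partial Y$. Conjugating, and using that $X$ and $Y$ are real, we get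
\begin{equation}\label{XY}
\bar\partial X=i\overline\varphi\,\bar\partial Y .
\end{equation}
If $\varphi$ were the constant $1$, the function $X-iY$ would be holomorphic with limit $0$ a.e.\ on $E$, and Privalov's theorem would give $X=Y=0$. For our $\varphi$ we try
\[
W=X-i\overline\varphi\,Y .
\]
Since $\bar\partial\overline\varphi=\overline{\partial\varphi}=\gamma\overline\varphi$, the derivatives of $Y$ cancel by \eqref{XY}, and only a term of order zero is left:
\[
\bar\partial W=-i\gamma\,\overline\varphi\,Y .
\]
(With $\varphi$ in place of $\overline\varphi$ the derivative $\bar\partial Y$ would survive.) To apply Lemma~\ref{lem:sim} we have to bound $Y$ by $W$. Here it helps that $\varphi$ is positive on $\mathbb R$ and that $X,Y$ are real: $X$ contributes nothing to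
\[
\operatorname{Im}W=-\operatorname{Re}(\varphi)\,Y=-e^{\gamma x}\cos(\gamma y)\,Y .
\]
For $0<y<h:=\pi/(3|\gamma|)$ we have $\cos\gamma y\ge\frac12$, so
\[
|\bar\partial W|=|\gamma|e^{\gamma x}|Y|\le2|\gamma|\,|\operatorname{Im}W|\le2|\gamma|\,|W| .
\]
As $\varphi$ is bounded near each point of $\mathbb R$, $W$ has nontangential limit $0$ a.e.\ on $E$. By Lemma~\ref{lem:sim} with $n=1$, $W\equiv0$ in some half-disc $\Omega\subset\{0<y<h\}$.

\paragraph{Step 3. Conclusion.} In $\Omega$ the equation $\operatorname{Im}W=0$ gives $Y=0$, and then $X=W=0$. So $A$ and $B$ are holomorphic and real-valued in $\Omega$, hence constant there, and hence constant in $\mathbb C_+$. By \eqref{ab}, $f=Ae^{-\beta z}+iBe^{-\alpha z}$ with real constants $A,B$. On $\mathbb R$ the functions $u=Ae^{-\beta x}$ and $v=Be^{-\alpha x}$ are in $L^2(\mathbb R)$, so $u=v=0$ by (X). Thus $f=0$ and $T=0$. \qed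

\section{Proof of Theorem~\ref{thm:class}}\label{sec:proof2}

If $r_+\equiv r_-=N/d$ with polynomials $N,d$, take $0\ne\eta\in C_c^\infty(\mathbb R)$ and $T=d(D)\eta$. Then $\hat T=d\hat\eta\not\equiv0$, $K\hat T=N\hat\eta\in L^2$, and $T$ and $\mathcal K(T)=N(D)\eta$ vanish on the complement of $\operatorname{supp}\eta$. So $\mathcal K$ is not completely antilocal.

For the converse, let $r_+\not\equiv r_-$, and let $T,S\in L^2(\mathbb R)$ satisfy $\hat S=K\hat T$ and $T=S=0$ a.e.\ on $E$, $|E|>0$. We have to show $T=0$.

\subsection{Making the symbol jump at infinity}\label{sub:jump}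

In Section~\ref{sec:system} the two equations on $E$ could be solved for the highest derivatives $u'$ and $v'$. The condition for this in general will be $r_+(\infty)\ne r_-(\infty)$ in $\mathbb C\cup\{\infty\}$. We achieve it by changing $(T,S,K)$ while preserving the hypotheses; (F) provides the necessary zeros on $E$.

(i) \emph{Let $r_+(\infty)=r_-(\infty)=\infty$.} Then $|\xi\hat T|\le C|\hat S|$ for large $|\xi|$, so $T\in W_2^1(\mathbb R)$, and $DT=0$ a.e.\ on $E$ by (F). Replace $(T,S,K)$ by $(DT,S,K/\xi)$. This is permitted, because $DT=0$ implies $T=0$ by (X). Both poles at infinity lose one order, so after finitely many such steps the two values at infinity are not both $\infty$.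

(ii) \emph{Let $r_+(\infty)=r_-(\infty)=c\in\mathbb C$.} Then $K-c=O(1/|\xi|)$ at infinity. The function $S_0=S-cT\in L^2$ has $\hat S_0=(K-c)\hat T$, so $|\xi\hat S_0|\le C|\hat T|$ for large $|\xi|$, and $S_0\in W_2^1(\mathbb R)$. As $S_0=0$ a.e.\ on $E$, also $DS_0=0$ a.e.\ on $E$. Replace $(T,S,K)$ by $(T,DS_0,\xi(K-c))$. The new values $r_\pm(\infty)$ are finite, and $r_+-r_-\not\equiv0$ has been multiplied by $\xi$, so its order of vanishing at infinity has dropped by one. After finitely many such steps the values at infinity differ.

For example, $|\xi|$ becomes $\operatorname{sgn}\xi$ after one step (i), and so does $1/(1+|\xi|)$, up to terms vanishing at infinity, after one step (ii) with $c=0$. In every step the new functions are in $L^2$, vanish a.e.\ on $E$ and satisfy $\hat S=K\hat T$, and $r_+\not\equiv r_-$ remains true. From now on $r_+(\infty)\ne r_-(\infty)$.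

\subsection{The system on $E$}

Write $r_\pm=N_\pm/d_\pm$ in lowest terms, and multiply numerators and denominators by powers of $\xi-i$ so that $\max(\deg N_\pm,\deg d_\pm)=m$ with one $m\ge1$ for both signs. The polynomials $N_\pm$ and $d_\pm$ still have no common real zero, so there is $c>0$ with
\begin{equation}\label{lower}
|N_\pm(\xi)|+|d_\pm(\xi)|\ge c(1+|\xi|)^m,\qquad\xi\in\mathbb R .
\end{equation}
Let $n_\pm,\delta_\pm$ be the coefficients of $\xi^m$ in $N_\pm,d_\pm$. For each sign they are not both $0$, and $n_\pm:\delta_\pm$ is the value $r_\pm(\infty)$ on the Riemann sphere. Hence $r_+(\infty)\ne r_-(\infty)$ means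
\begin{equation}\label{det}
n_+\delta_--n_-\delta_+\ne0 .
\end{equation}

Define $G_\pm$ by $\hat G_\pm=1_{\{\pm\xi>0\}}\hat T/d_\pm$. Then $d_\pm\hat G_\pm$ and $N_\pm\hat G_\pm$ are the restrictions of $\hat T$ and $\hat S$ to the half-lines, so $(1+|\xi|)^m\hat G_\pm\in L^2$ by \eqref{lower}. It follows that $G_\pm\in L^2$, that $G_\pm^{(j)}\in H^2(\mathbb C_\pm)$ for $0\le j\le m$, and that
\begin{equation}\label{TSG}
T=d_+(D)G_++d_-(D)G_-,\qquad S=N_+(D)G_++N_-(D)G_-\qquad\text{on }\mathbb R .
\end{equation}
Both expressions vanish a.e.\ on $E$. Their terms of order $m$ are $(-i)^m$ times $\delta_+G_+^{(m)}+\delta_-G_-^{(m)}$ and $n_+G_+^{(m)}+n_-G_-^{(m)}$, so by \eqref{det} we can solve for $G_\pm^{(m)}$. Put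
\[
f_\pm=\big(G_\pm,G_\pm',\dots,G_\pm^{(m-1)}\big)^T,\qquad s=\binom{f_+}{f_-}\in\mathbb C^{2m}.
\]
There are constant row vectors $\lambda_\pm$ such that
\begin{equation}\label{top}
G_+^{(m)}=\lambda_+s,\qquad G_-^{(m)}=\lambda_-s\qquad\text{a.e.\ on }E .
\end{equation}
Let $\Pi_\pm:\mathbb C^{2m}\to\mathbb C^m$ be the projections onto the first and the last $m$ coordinates, $\iota_\pm:\mathbb C^m\to\mathbb C^{2m}$ the corresponding inclusions, and $e=(0,\dots,0,1)^T\in\mathbb C^m$. Let $\mathsf A$ be the $2m\times2m$ matrix that acts on $\sigma=(\sigma_1,\dots,\sigma_{2m})^T$ by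
\begin{equation}\label{defA}
\Pi_+\mathsf A\sigma=(\sigma_2,\dots,\sigma_m,\lambda_+\sigma)^T,\qquad
\Pi_-\mathsf A\sigma=(\sigma_{m+2},\dots,\sigma_{2m},\lambda_-\sigma)^T .
\end{equation}
Then \eqref{top} is the system $s'=\mathsf As$ a.e.\ on $E$. If $E$ were an interval, we would get $s=e^{x\mathsf A}s_0$ on $E$ and finish as in Section~\ref{sec:system}.

\subsection{Transporting states across the line}

For general $E$ we look for functions in a strip above $\mathbb R$ that measure the failure of \eqref{top}, vanish on $E$, and satisfy an inequality as in Lemma~\ref{lem:sim}. Now $f_+$ is defined in $\mathbb C_+$ and $f_-$ in $\mathbb C_-$, so off the line there is no state $s$ at a single point. A first attempt is to reflect: for $z\in\mathbb C_+$ use $\widetilde f_-(z)=f_-(\bar z)$. But for $\omega=G_+^{(m)}-\lambda_+\binom{f_+}{\widetilde f_-}$ we get $\bar\partial\omega=-\lambda_+\iota_-\bar\partial\widetilde f_-$. This involves the derivatives $G_-',\dots,G_-^{(m)}$ themselves, and there is no reason why it should be bounded by quantities that vanish on $E$.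

The idea is to correct the reflection by the flow of $\mathsf A$. If $s=e^{z\mathsf A}s_0$ solves the system exactly, then $s(\bar z)=e^{(\bar z-z)\mathsf A}s(z)$. So we look for a pair consisting of a state $R$ at $z$ and a state $\widetilde R$ at $\bar z$ that are related by this transport, where the first $m$ components of $R$ are the known $f_+(z)$ and the last $m$ components of $\widetilde R$ are the known $f_-(\bar z)$. This determines the pair for small $y$.

Precisely, for $z\in\mathbb C_+$ let
\[
\widetilde f_-(z)=f_-(\bar z),\qquad \Phi=\exp\big((\bar z-z)\mathsf A\big)=\exp(-2iy\mathsf A),\qquad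
Q_-=\Pi_-\Phi\,\iota_-,\qquad Q_+=\Pi_+\Phi^{-1}\iota_+ .
\]
The vector function $\widetilde f_-$ is antiholomorphic. The $m\times m$ matrices $Q_\pm$ depend only on $y$ and equal $I$ at $y=0$; choose $h>0$ such that they are invertible for $0\le y\le h$. For $0<y<h$ define
\[
\kappa=Q_-^{-1}\big(\widetilde f_--\Pi_-\Phi\,\iota_+f_+\big),\qquad R=\iota_+f_++\iota_-\kappa,\qquad \widetilde R=\Phi R .
\]
Then $\Pi_+R=f_+$, and $\Pi_-\widetilde R=\Pi_-\Phi\,\iota_+f_++Q_-\kappa=\widetilde f_-$, as desired. Put $\tau=\Pi_+\widetilde R$, so that $\widetilde R=\iota_+\tau+\iota_-\widetilde f_-$. The defects of the two equations \eqref{top} are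
\[
\omega_+(z)=G_+^{(m)}(z)-\lambda_+R(z),\qquad \omega_-(z)=G_-^{(m)}(\bar z)-\lambda_-\widetilde R(z).
\]
They are smooth in $0<y<h$. As $y\to0$, $\Phi$ and $Q_-$ tend to $I$ and $\Pi_-\Phi\,\iota_+$ tends to $0$. So $\kappa$ has nontangential limit $f_-$ a.e.\ on $\mathbb R$, and both $R$ and $\widetilde R$ have nontangential limit $s$ a.e.\ on $\mathbb R$. By \eqref{top}, \emph{$\omega_+$ and $\omega_-$ have nontangential limit $0$ a.e.\ on $E$.}

\paragraph{The equations for the defects.} We show that $\bar\partial\omega_+$ is a bounded multiple of $\omega_-$, and $\partial\omega_-$ a bounded multiple of $\omega_+$. The components of $\partial f_+$ are $G_+',\dots,G_+^{(m)}$, and the components of $\bar\partial\widetilde f_-$ are $G_-',\dots,G_-^{(m)}$ at $\bar z$. Since $\Pi_+R=f_+$ and $\Pi_-\widetilde R=\widetilde f_-$, definition \eqref{defA} gives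
\begin{equation}\label{dstate}
\partial f_+=\Pi_+\mathsf AR+\omega_+e,\qquad \bar\partial\widetilde f_-=\Pi_-\mathsf A\widetilde R+\omega_-e .
\end{equation}

\emph{Computation of $\bar\partial\omega_+$.} We have $\bar\partial\Phi=\mathsf A\Phi$ and $\bar\partial R=\iota_-\bar\partial\kappa$, because $f_+$ is holomorphic. Differentiating $\widetilde R=\Phi R$ we get
\[
\bar\partial\widetilde R=\mathsf A\widetilde R+\Phi\,\iota_-\,\bar\partial\kappa .
\]
Apply $\Pi_-$. The left side becomes $\bar\partial\widetilde f_-$, and comparison with \eqref{dstate} gives $Q_-\bar\partial\kappa=\omega_-e$. As $\bar\partial G_+^{(m)}=0$,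
\begin{equation}\label{dbar}
\bar\partial R=\omega_-\,\iota_-Q_-^{-1}e,\qquad \bar\partial\omega_+=-\big(\lambda_+\iota_-Q_-^{-1}e\big)\,\omega_- .
\end{equation}

\emph{Computation of $\partial\omega_-$.} We have $\partial\Phi^{-1}=\mathsf A\Phi^{-1}$ and $\partial\widetilde R=\iota_+\partial\tau$, because $\widetilde f_-$ is antiholomorphic. Differentiating $R=\Phi^{-1}\widetilde R$ we get
\begin{equation}\label{dR}
\partial R=\mathsf AR+\Phi^{-1}\iota_+\,\partial\tau .
\end{equation}
Apply $\Pi_+$. The left side becomes $\partial f_+$, and comparison with \eqref{dstate} gives $Q_+\partial\tau=\omega_+e$. As $G_-^{(m)}(\bar z)$ is annihilated by $\partial$,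
\begin{equation}\label{dpart}
\partial\widetilde R=\omega_+\,\iota_+Q_+^{-1}e,\qquad \partial\omega_-=-\big(\lambda_-\iota_+Q_+^{-1}e\big)\,\omega_+ .
\end{equation}

The coefficients in \eqref{dbar} and \eqref{dpart} are continuous functions of $y\in[0,h]$, hence bounded. Since $\bar\partial\,\overline{\omega_-}=\overline{\partial\omega_-}$, the vector $V=(\omega_+,\overline{\omega_-})^T$ satisfies $|\bar\partial V|\le C|V|$ for $0<y<h$, and it has nontangential limit $0$ a.e.\ on $E$. By Lemma~\ref{lem:sim}, $\omega_+\equiv\omega_-\equiv0$ in some half-disc $\Omega\subset\{0<y<h\}$.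

\subsection{Conclusion}

In $\Omega$, \eqref{dbar} gives $\bar\partial R=0$. Moreover $Q_+\partial\tau=\omega_+e=0$, so $\partial\tau=0$, and \eqref{dR} gives $\partial R=\mathsf AR$. So $R=e^{z\mathsf A}R_0$ and $\widetilde R=\Phi R=e^{\bar z\mathsf A}R_0$ with a constant vector $R_0$. Recall that $G_+(z)$ is the first component of $\Pi_+R(z)$, and $G_-(\bar z)$ the first component of $\Pi_-\widetilde R(z)$. Hence $G_+$ in $\Omega$ and $G_-$ in the reflected half-disc $\{\bar z:z\in\Omega\}$ coincide with components of the entire function $w\mapsto e^{w\mathsf A}R_0$. By the identity theorem they do so in all of $\mathbb C_+$ and $\mathbb C_-$, respectively, and therefore a.e.\ on $\mathbb R$.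

Each component of $e^{x\mathsf A}R_0$ is annihilated by $p(d/dx)$, where $p$ is the characteristic polynomial of $\mathsf A$. Since $G_\pm\in L^2(\mathbb R)$, (X) gives $G_+=G_-=0$, and $T=0$ by \eqref{TSG}. By Section~\ref{sub:jump} the original $T$ is $0$ as well. \qed

\begin{thebibliography}{9}
\bibitem{source}
\emph{On the Uncertainty Principle in Harmonic Analysis},
\texttt{http://nato-us.org/analysis2000/papers/havin.pdf}.

\bibitem{Pommerenke}
Pommerenke, \emph{Boundary Behaviour of Conformal Maps}.
\end{thebibliography}

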